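\title{Infinitely many real forms with a finitely generated automorphism group}

\begin{abstract}
We construct smooth complex projective varieties that have infinitely many mutually non-isomorphic real forms and whose automorphism group is discrete and finitely generated. Such varieties exist in every dimension $d\ge 4$, and for $d\ge 6$ the automorphism group can be taken finitely presented. The basic example is a blow-up of $S\times S$ for a K3 surface $S$ of Picard number five. Up to finite index, its automorphism group is a fiber product of two copies of a group $\Gamma\subset\operatorname{Aut}(S)$ over an abelian group.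
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a smooth complex projective variety, $\operatorname{Aut}(X)$ its group of biregular automorphisms, $\operatorname{Aut}^0(X)$ the identity component, which is a connected algebraic group, and $\pi_0\operatorname{Aut}(X)=\operatorname{Aut}(X)/\operatorname{Aut}^0(X)$ the group of connected components. We call $\operatorname{Aut}(X)$ \emph{discrete} if $\operatorname{Aut}^0(X)$ is trivial; then $\operatorname{Aut}(X)=\pi_0\operatorname{Aut}(X)$. A \emph{real form} of $X$ is an $\mathbb R$-scheme $V$ such that $X\simeq V\times_{\operatorname{Spec}\mathbb R}\operatorname{Spec}\mathbb C$ over $\operatorname{Spec}\mathbb C$, and two real forms are isomorphic if they are isomorphic over $\operatorname{Spec}\mathbb R$. The following question is posed in \cite{Problems}.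

\begin{quote}
\emph{Suppose that $X$ has infinitely many mutually non-isomorphic real forms. Must $\pi_0\operatorname{Aut}(X)$ fail to be finitely generated? One may assume that $\operatorname{Aut}(X)$ is discrete.}
\end{quote}

Real forms are counted by the group $\operatorname{Aut}(X)$. A real form $V$ and an isomorphism $X\simeq V_{\mathbb C}$ carry complex conjugation over to an antiholomorphic involution of $X$, and another choice of the isomorphism conjugates this involution by an automorphism of $X$. For projective $X$ this gives a bijection
\[
\{\text{real forms of }X\}/\!\simeq\;\;\longleftrightarrow\;\;\{\text{antiholomorphic involutions of }X\}/\operatorname{Aut}(X)\text{-conjugacy}: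
\]
antiholomorphic maps $X\to X$ are algebraic maps from $X$ to the conjugate variety $\overline X$ by GAGA, and Galois descent is effective for projective varieties. For instance, $z\mapsto\bar z$ and $z\mapsto-1/\bar z$ on $\mathbb P^1$ are not conjugate, since only the first has fixed points, and they define two different real forms.

Fix one antiholomorphic involution $\sigma$ of $X$ and put $A=\operatorname{Aut}(X)$. The other antiholomorphic involutions are the maps $a\sigma$ with $a\in A$ and $a\cdot\sigma a\sigma=1$. If $A$ is finite, there are finitely many of them. Suppose next that $A$ is abelian. The elements $a$ with $a\cdot\sigma a\sigma=1$ then form a subgroup $A^-$, and conjugating $a\sigma$ by $b\in A$ multiplies $a$ by $b\,(\sigma b\sigma)^{-1}$. For $b\in A^-$ this factor is $b^2$. So the set of conjugacy classes is a quotient of $A^-/(A^-)^2$, which is finite when $A$ is finitely generated. Without finite generation the count breaks down at once: for the group $A=\bigoplus_{i\ge1}\mathbb Z$ with $\sigma$ acting by $-1$, the set of classes is $A/2A$. Thus for abelian automorphism groups infinitely many real forms do force infinite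 generation, and one is led to guess that the answer to the question is yes. It is no.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] There is a smooth complex projective variety $X$ of dimension $4$ such that $\operatorname{Aut}(X)=\pi_0\operatorname{Aut}(X)$ is discrete and finitely generated, and $X$ has infinitely many mutually non-isomorphic real forms.
\item[(B)] Such $X$ exist in every dimension $d\ge4$. In every dimension $d\ge6$ one can moreover take $\operatorname{Aut}(X)$ finitely presented.
\end{itemize}
\end{theorem}

The mechanism is group-theoretic, and Section~\ref{sec:groups} shows it for the free group on two generators; that section also isolates, as Proposition~\ref{prop:K3}, the properties of a K3 surface $S$ that are needed to realize it geometrically. After recalling standard facts on K3 surfaces in Section~\ref{sec:facts}, we deduce Theorem~\ref{thm:main} from Proposition~\ref{prop:K3} in Section~\ref{sec:blowups} by blowing up $S^2$ and $S^3$. The surface $S$ is constructed in Section~\ref{sec:family}, and its three properties are proved in Sections~\ref{sec:b}, \ref{sec:c} and~\ref{sec:a}.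

\section{Fiber products over an abelian group}\label{sec:groups}

We shall know our automorphism groups only up to finite index. This costs nothing. A group is finitely generated, or finitely presented, if and only if a subgroup of finite index is, and an extension of a finitely presented group by a finite normal subgroup is finitely presented. The count of real forms behaves equally well.

\begin{lemma}\label{lem:index}
Let $X$ be a complex projective variety and $N\subset\operatorname{Aut}(X)$ a subgroup of finite index. If $X$ has infinitely many antiholomorphic involutions that are pairwise non-conjugate under $N$, then $X$ has infinitely many mutually non-isomorphic real forms.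
\end{lemma}

\begin{proof}
Write $\operatorname{Aut}(X)=\bigcup_{i=1}^r Nh_i$. The $\operatorname{Aut}(X)$-class of an involution $\theta$ is the union of the $N$-classes of the $r$ involutions $h_i\theta h_i^{-1}$. So infinitely many $N$-classes fill infinitely many $\operatorname{Aut}(X)$-classes.
\end{proof}

We therefore look for a finitely generated group $N$, normalized by an involution $\theta_0$, such that the coset $N\theta_0$ contains infinitely many $N$-conjugacy classes of involutions.

\begin{example}\label{ex:free}
Let $\Gamma$ be the free group on $x,y$, let $\tau$ be the automorphism exchanging $x$ and $y$, and work in $\Gamma\rtimes\langle\tau\rangle$. Let $\lambda:\Gamma\to\mathbb Z$ be given by $\lambda(x)=\lambda(y)=1$, and put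
\[
N=\{(a,b)\in\Gamma^2:\lambda(a)=\lambda(b)\},\qquad\theta_m=(\tau,\;x^m\tau x^{-m})\quad(m\in\mathbb Z).
\]
Since $x^m\tau x^{-m}=x^my^{-m}\tau$ and $\lambda(x^my^{-m})=0$, the involutions $\theta_m$ lie in $N\theta_0$. They are all conjugate under $\Gamma^2$, by the elements $(1,x^m)$, but these elements are not in $N$.

\emph{The $\theta_m$ are pairwise non-conjugate under $N$.} The automorphism $\tau$ changes the first letter of every nonempty reduced word, so only $1\in\Gamma$ commutes with $\tau$. If $(a,b)\theta_m(a,b)^{-1}=\theta_{m'}$, then $a$ and $x^{-m'}bx^{m}$ commute with $\tau$. Hence $a=1$ and $b=x^{m'-m}$, and $\lambda(a)=\lambda(b)$ gives $m=m'$.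

\emph{$N$ is finitely generated.} The subgroup $\ker\lambda\times1$ of $N$ is not: $\ker\lambda$ is the fundamental group of the graph with vertex set $\mathbb Z$ and two edges from $i$ to $i+1$. But $\ker\lambda$ is the normal closure of the single element $xy^{-1}$, and the conjugates of $(xy^{-1},1)$ by the diagonal subgroup, which lies in $N$, give all of its $\Gamma$-conjugates. As $(a,b)=(ab^{-1},1)(b,b)$, the group $N$ is generated by $(x,x)$, $(y,y)$ and $(xy^{-1},1)$.
\end{example}

The first factor pins the conjugating element down to the centralizer of $\tau$, where $\lambda$ is small; the relation $\lambda(a)=\lambda(b)$ transmits this to the second factor, which is then unable to undo the conjugation by $x^m$. The finiteness half of the example holds in general. For a group $\Gamma$ and a homomorphism $\lambda$ from $\Gamma$ to an abelian group, written multiplicatively, put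
\begin{equation}\label{eq:N}
\begin{aligned}
N_2&=\{(a_1,a_2)\in\Gamma^2:\lambda(a_1)=\lambda(a_2)\},\\
N_3&=\{(a_1,a_2,a_3)\in\Gamma^3:\lambda(a_1)\lambda(a_2)=\lambda(a_3)^2\}.
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:fg}
If $\Gamma$ is finitely generated, then $N_2$ is finitely generated. If $\Gamma$ is finitely presented, then $N_3$ is finitely presented.
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_r$ generate $\Gamma$. The group $Q=\lambda(\Gamma)$ is finitely generated and abelian, hence finitely presented on the generators $\lambda(x_i)$, say with relators $u_1,\dots,u_l$. The kernel of the map from the free group onto $Q$ is the normal closure of the $u_j$, and $\ker\lambda$ is its image in $\Gamma$, the normal closure of the elements $u_j(x)$. From $(a,b)=(ab^{-1},1)(b,b)$ with $ab^{-1}\in\ker\lambda$ and $(c,c)(u_j(x),1)(c,c)^{-1}=(c\,u_j(x)c^{-1},1)$ we see that the $(x_i,x_i)$ and the $(u_j(x),1)$ generate $N_2$.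

For $N_3$ we use a theorem of Bridson, Howie, Miller and Short \cite{BHMS}: if $G_1,\dots,G_n$ are finitely presented and a subgroup of $G_1\times\dots\times G_n$ projects to a subgroup of finite index of $G_i\times G_j$ for all $i<j$, then it is finitely presented. Given $a_1$ and $a_3$, there is $a_2$ with $\lambda(a_2)=\lambda(a_3)^2\lambda(a_1)^{-1}\in Q$. So $N_3$ projects onto the factors $(1,3)$, and by symmetry onto $(2,3)$. Its projection to the factors $(1,2)$ is the set of $(a_1,a_2)$ for which $\lambda(a_1)\lambda(a_2)$ lies in the subgroup $Q^2$ of squares; its index is $|Q/Q^2|<\infty$.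
\end{proof}

The relation defining $N_3$ is chosen to meet two demands. It involves all three factors in a single equation: the group $\{\lambda(a_1)=\lambda(a_2)=\lambda(a_3)\}$ would project to $N_2$, which has infinite index in $\Gamma^2$ when $Q$ is infinite, as does $N_2$ itself in the case $n=2$ of the theorem just quoted. And it is homogeneous, so that for $\lambda$ with values in $\mathbb C^*$ it describes the diagonal matrices that preserve a curve in $\mathbb P^2$.

In geometry, $\Gamma$ will be a group of automorphisms of a surface that fix a point $p$ and a curve $C$ through it, and $\lambda$ the derivative at $p$ along $C$. A pair $(a_1,a_2)$ acts on $\mathbb P(T_pC\oplus T_pC)=\mathbb P^1$ by $[x_1:x_2]\mapsto[\lambda(a_1)x_1:\lambda(a_2)x_2]$, and fixes the point $[1:1]$ exactly when $(a_1,a_2)\in N_2$. Blowing up that point imposes the fiber product. Here is the surface.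

\begin{proposition}\label{prop:K3}
There is a projective K3 surface $S$ with smooth rational curves $C,D$ that meet in exactly one point $p$, transversally, such that the group $\Gamma=\{\gamma\in\operatorname{Aut}(S):\gamma C=C,\ \gamma D=D\}$ and the character $\lambda:\Gamma\to\mathbb C^*$, $\lambda(\gamma)=d\gamma|_{T_pC}$, have the following properties.
\begin{itemize}
\item[(a)] $\Gamma$ is finitely presented.
\item[(b)] There is an antiholomorphic involution $\tau$ of $S$ with $\tau C=C$ and $\tau D=D$ such that $\Gamma^\tau=\{\gamma\in\Gamma:\gamma\tau=\tau\gamma\}$ is finite.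
\item[(c)] There is $g\in\Gamma$ with $\lambda(g)\in\mathbb R\setminus\{0,\pm1\}$.
\end{itemize}
\end{proposition}

The curve $D$ serves to mark the point $p$ on $C$: every $\gamma\in\Gamma$ fixes $p=C\cap D$, so $\lambda$ is defined. Properties (b) and (c) pull against each other. Since $d\tau$ is antilinear on $T_pC$, we have $\lambda(\tau\gamma\tau)=\overline{\lambda(\gamma)}$. If $\Gamma$ were abelian, $g\cdot\tau g\tau$ would commute with $\tau$ and have $\lambda(g\cdot\tau g\tau)=\lambda(g)^2$ of infinite order, contrary to (b). So $S$ must have non-commuting automorphisms fixing $C$ and $D$; we shall obtain them from two elliptic fibrations.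

\section{Standard facts on K3 surfaces}\label{sec:facts}

Let $S$ be a projective K3 surface: a smooth projective surface with $K_S$ trivial and $H^1(S,\mathcal O_S)=0$. Let $\omega$ be a nowhere vanishing holomorphic $2$-form. A \emph{lattice} is a free abelian group $L$ of finite rank with a nondegenerate symmetric integral bilinear form; $L^\vee=\{x\in L_{\mathbb Q}:x\cdot L\subset\mathbb Z\}$ is its dual, and $L^\vee/L$ is a finite group.

\begin{itemize}
\item[(K1)] $H^0(\Omega^1_S)=H^0(T_S)=0$ and $h^1(T_S)=20$. The lattice $H^2(S,\mathbb Z)$ is even, unimodular, of rank $22$. The group $\operatorname{Pic}(S)=NS(S)$ is the sublattice of classes orthogonal to $\omega$; it has signature $(1,\rho-1)$, where $\rho=\rho(S)$ is its rank. The \emph{positive cone} $\mathcal C$ is the component of $\{x\in NS(S)_{\mathbb R}:x^2>0\}$ that contains the ample classes; $x\cdot y>0$ for $x\in\mathcal C$ and $0\neq y\in\overline{\mathcal C}$.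
\item[(K2)] An irreducible curve $R$ has $R^2\ge0$, and then its class lies in $\overline{\mathcal C}$, or $R^2=-2$, which happens exactly when $R$ is smooth and rational. Such a \emph{$(-2)$-curve} is the only effective divisor in its class. A \emph{root} is a class $\delta\in NS(S)$ with $\delta^2=-2$; by Riemann--Roch, $\delta$ or $-\delta$ is effective.
\item[(K3)] The ample cone is $\{x\in\mathcal C:x\cdot R>0\text{ for all $(-2)$-curves }R\}$. It is one of the connected components of $\mathcal C\setminus\bigcup_\delta\delta^\perp$, the union being over all roots.
\item[(K4)] Every birational self-map of $S$ is an automorphism.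
\item[(K5)] The kernel of $\operatorname{Aut}(S)\to O(NS(S))$ is finite: it fixes a very ample line bundle, so it is a closed subgroup of a projective linear group, and its Lie algebra lies in $H^0(T_S)=0$. In particular $\operatorname{Aut}(S)$ is countable.
\item[(K6)] (Saint-Donat.) A complete linear system on $S$ has no base points outside its fixed components.
\item[(K7)] (Strong Torelli theorem; Piatetski-Shapiro--Shafarevich, Burns--Rapoport.) An isometry of $H^2(S,\mathbb Z)$ that preserves the line $\mathbb C\omega$ and the ample cone is induced by an automorphism of $S$.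
\end{itemize}

\section{Blow-ups of $S^2$ and $S^3$}\label{sec:blowups}

In this section we assume Proposition~\ref{prop:K3} and prove Theorem~\ref{thm:main}.

\subsection{Birational automorphisms of $S^n$}

An automorphism of a blow-up of $S^n$ induces only a birational self-map of $S^n$. To control the automorphism group of the blow-up from above we need all such maps.

\begin{lemma}\label{lem:bir}
Let $S$ be a projective K3 surface and $Y=S^n$. Then $\operatorname{Bir}(Y)=\operatorname{Aut}(Y)=\operatorname{Aut}(S)^n\rtimes\mathfrak S_n$, and this group is countable.
\end{lemma}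

\begin{proof}
Let $p_i:Y\to S$ be the projections and $\varphi\in\operatorname{Bir}(Y)$.

\emph{$\varphi$ is an isomorphism in codimension one.} Take a smooth projective $V$ with birational morphisms $\alpha,\beta:V\to Y$ such that $\beta=\varphi\alpha$, and let $\Omega$ be a nowhere vanishing top form on $Y$. As $h^0(K_V)=h^0(K_Y)=1$, the forms $\alpha^*\Omega$ and $\beta^*\Omega$ are proportional and have the same zero divisor $E$. Off $E$ both $\alpha$ and $\beta$ are \'etale and birational, hence open embeddings, and $\alpha(E)$, $\beta(E)$ have codimension at least $2$, because a birational morphism onto a smooth variety is an isomorphism over the complement of a closed set of codimension at least $2$. So $\varphi$ restricts to an isomorphism $U\to U'$ of open subsets of $Y$ whose complements have codimension at least $2$.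

\emph{$\varphi$ is a morphism.} Let $A$ be very ample on $Y$ and let $L$ be the line bundle on $Y$ extending $(\varphi|_U)^*A$. Then $H^0(Y,L)=H^0(U,L)=H^0(U',A)=H^0(Y,A)$. The system $|L|$ has no fixed component, since such a component would meet $U$ and map to a fixed component of $|A|$. As $H^1(\mathcal O_S)=0$, we have $\operatorname{Pic}(Y)=\bigoplus_ip_i^*\operatorname{Pic}(S)$, so $L=\bigotimes_ip_i^*L_i$ and $H^0(L)=\bigotimes_iH^0(L_i)$ by the K\"unneth formula. Each $|L_i|$ is thus nonempty, and it has no fixed component $R$, for $p_i^{-1}(R)$ would be fixed in $|L|$. By (K6) each $|L_i|$ is base point free, hence so is $|L|$. The morphism defined by $|L|$ agrees on $U$ with $\varphi$ followed by the embedding defined by $|A|$, so $\varphi$ extends to a morphism $Y\to Y$. The same holds for $\varphi^{-1}$.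

\emph{$\varphi$ respects the product.} As $H^0(\Omega^1_S)=0$, the K\"unneth formula gives $H^0(\Omega^2_Y)=\bigoplus_i\mathbb C\,p_i^*\omega$. Fix $j$ and write $(p_j\varphi)^*\omega=\sum_ic_i\,p_i^*\omega$; this form is nonzero because $p_j\varphi$ is a submersion. Since $\omega\wedge\omega=0$ on a surface, squaring gives $0=2\sum_{i<i'}c_ic_{i'}\,p_i^*\omega\wedge p_{i'}^*\omega$. These products are linearly independent, so exactly one coefficient $c_i$, $i=i(j)$, is nonzero. For a submersion $\psi:Y\to S$ the kernel of the $2$-form $\psi^*\omega$ is $\ker d\psi$, because $\omega$ is nondegenerate. Hence $\ker d(p_j\varphi)=\ker dp_{i(j)}$, the map $p_j\varphi$ is constant on the connected fibers of $p_{i(j)}$, and $p_j\varphi=a_j\,p_{i(j)}$ for a morphism $a_j:S\to S$. If $i(j)=i(j')$ with $j\neq j'$, the surjection $(p_j\varphi,p_{j'}\varphi):Y\to S^2$ would factor through a surface. So $j\mapsto i(j)$ is a permutation, and $\varphi$ is a permutation of the factors followed by $a_1\times\dots\times a_n$. This product is bijective, so each $a_j$ is bijective, hence an automorphism. Countability follows from (K5).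
\end{proof}

\subsection{The varieties $X_2$ and $X_3$}

Let $S,C,D,p,\Gamma,\lambda,\tau,g$ be as in Proposition~\ref{prop:K3}, let $n\in\{2,3\}$, and let $N_n\subset\Gamma^n$ be the group \eqref{eq:N}. The involution $\tau$ fixes $p$ and induces an antilinear involution $J$ of the line $T_pC$. It has a fixed vector $v\ne0$: for $x\neq0$ take $x+Jx$ or, if this vanishes, $ix$. We use coordinates $x_1,\dots,x_n$ on $T_pC^{\oplus n}$ with respect to $v$.

Let $Y=S^n$ and $o=(p,\dots,p)$. We blow up three times.
\begin{itemize}
\item[1.] Let $Y_1$ be the blow-up of $Y$ at $o$, with exceptional divisor $E=\mathbb P(T_pS^{\oplus n})$. The strict transforms $C_1,D_1$ of $C^n,D^n$ are smooth, and $C_1\cap E=\mathbb P(T_pC^{\oplus n})=\mathbb P^{n-1}$. They are disjoint, because $C^n\cap D^n=\{o\}$ and $T_pC^{\oplus n}\cap T_pD^{\oplus n}=0$ by transversality.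
\item[2.] Let $Y_2$ be the blow-up of $Y_1$ along $\Delta_n\subset C_1\cap E$, where
\[
\Delta_2=\{[1:1]\}\subset\mathbb P^1,\qquad\Delta_3=\{x_1x_2=x_3^2\}\subset\mathbb P^2 .
\]
The strict transforms $C_2$, the blow-up of $C_1$ along $\Delta_n$, and $D_2\cong D_1$ are smooth and disjoint.
\item[3.] Let $X_n$ be the blow-up of $Y_2$ along $C_2\sqcup D_2$, and $\pi:X_n\to Y$ the composite map.
\end{itemize}
All centers are smooth, with irreducible components of codimension at least $2$. So $X_n$ is smooth and projective of dimension $2n$, and $\pi$ has four exceptional prime divisors $E',E_\Delta,E_C,E_D$, where $E'$ is the strict transform of $E$. Their images in $Y$ are $o,\ o,\ C^n,\ D^n$. The third blow-up cuts $\operatorname{Aut}(S)^n$ down to $\Gamma^n$, and the first two cut $\Gamma^n$ down to $N_n$.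

\begin{lemma}\label{lem:autX}
The group $\operatorname{Aut}(X_n)$ is countable and discrete. The action of $N_n$ on $Y$ lifts to $X_n$, and $N_n$ has finite index in $\operatorname{Aut}(X_n)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bir} each $\phi\in\operatorname{Aut}(X_n)$ induces $\phi_Y\in\operatorname{Aut}(Y)$ with $\pi\phi=\phi_Y\pi$, and $\phi\mapsto\phi_Y$ is an injective homomorphism. So $\operatorname{Aut}(X_n)$ is countable, and the connected algebraic group $\operatorname{Aut}^0(X_n)$ is a point.

The four exceptional divisors are exactly the prime divisors of $X_n$ whose image in $Y$ has codimension at least $2$. Since $\pi(\phi(R))=\phi_Y(\pi(R))$, the automorphism $\phi$ permutes them and $\phi_Y$ permutes their images. Hence $\phi_Y(o)=o$, $\phi$ permutes $\{E',E_\Delta\}$, and $\phi_Y$ permutes $\{C^n,D^n\}$. Let $A'\subset\operatorname{Aut}(X_n)$ be the subgroup, of index at most $2\cdot n!$, of those $\phi$ for which $\phi_Y=(a_1,\dots,a_n)$ lies in $\operatorname{Aut}(S)^n$ and preserves both $C^n$ and $D^n$; this means $a_i\in\Gamma$ for all $i$. For $\phi\in A'$ let $\phi_1\in\operatorname{Aut}(Y_1)$ be the lift of $\phi_Y$.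 It is compatible with $\phi$ under $X_n\to Y_1$, as this holds on a dense open set. The images of $E'$ and $E_\Delta$ in $Y_1$ are $E$ and $\Delta_n$, which have different dimensions, so $\phi(E_\Delta)=E_\Delta$ and $\phi_1(\Delta_n)=\Delta_n$. Now $\phi_1$ acts on $\mathbb P(T_pC^{\oplus n})$ by $\operatorname{diag}(\lambda(a_1),\dots,\lambda(a_n))$. This matrix fixes $[1:1]$ if and only if $\lambda(a_1)=\lambda(a_2)$; it preserves the conic $\Delta_3$ if and only if $\lambda(a_1)\lambda(a_2)x_1x_2-\lambda(a_3)^2x_3^2$ is proportional to $x_1x_2-x_3^2$, that is, $\lambda(a_1)\lambda(a_2)=\lambda(a_3)^2$. Thus $A'\subset N_n$. Conversely, an element of $N_n$ preserves $o$, $\Delta_n$, $C^n$ and $D^n$, so it lifts successively to $Y_1$, $Y_2$ and $X_n$. Hence $A'=N_n$.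
\end{proof}

\subsection{Real structures on $X_n$}

For $m\in\mathbb Z$ define antiholomorphic involutions of $Y$ by
\[
\theta_m=(\tau,\;g^m\tau g^{-m})\quad(n=2),\qquad\theta_m=(\tau,\;g^m\tau g^{-m},\;\tau)\quad(n=3).
\]
On $Y$ they are all conjugate and define a single real form. On $X_n$ this changes.

\begin{lemma}\label{lem:theta}
Each $\theta_m$ lifts to an antiholomorphic involution of $X_n$, and the lifts are pairwise non-conjugate under $N_n$.
\end{lemma}

\begin{proof}
The map $\theta_m$ preserves $o$, $C^n$ and $D^n$. On $T_pC$ the differential of $g^m\tau g^{-m}$ is $\lambda(g)^m\,\overline{\lambda(g)}^{\,-m}J=J$, because $J$ is antilinear and $\lambda(g)$ is real. So $\theta_m$ acts on $\mathbb P(T_pC^{\oplus n})$ by complex conjugation of the coordinates $x_i$, and it preserves $\Delta_n$. Viewed as an isomorphism from $Y$ to the conjugate variety, $\theta_m$ matches the successive centers and therefore lifts to each blow-up; the square of the lift is the identity on a dense open set, hence everywhere.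

Suppose $(a_i)\,\theta_m\,(a_i)^{-1}=\theta_{m'}$ with $(a_i)\in N_n$. Then $a_1$, and $a_3$ if $n=3$, commute with $\tau$, and so does $c=g^{-m'}a_2g^{m}\in\Gamma$. We have $\lambda(a_2)=\lambda(g)^{m'-m}\lambda(c)$. The relation defining $N_n$ gives
\[
\lambda(g)^{m'-m}=\lambda(a_1)\lambda(c)^{-1},\qquad\text{resp.}\qquad\lambda(g)^{m'-m}=\lambda(a_3)^2\lambda(a_1)^{-1}\lambda(c)^{-1},
\]
an element of the finite group $\lambda(\Gamma^\tau)$. A real number other than $0,\pm1$ has infinite order in $\mathbb C^*$, so $m=m'$.
\end{proof}

Each part of (b) and (c) was used. If $\lambda(g)$ were not real, $\theta_1$ would move $\Delta_n$ and would not lift. If some power $g^m$ had $\lambda(g^m)=1$, conjugation by $g^m$ in the second factor would be available in $N_n$. And if $g$ commuted with $\tau$, all $\theta_m$ would be equal.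

\subsection{Proof of Theorem~\ref{thm:main}}

By Lemmas~\ref{lem:index}, \ref{lem:autX} and~\ref{lem:theta}, $X_2$ and $X_3$ have discrete automorphism groups and infinitely many real forms. By Proposition~\ref{prop:K3}(a) and Lemma~\ref{lem:fg}, $N_2$ is finitely generated and $N_3$ is finitely presented, so the same holds for $\operatorname{Aut}(X_2)$ and $\operatorname{Aut}(X_3)$. This proves (A), and the case $d=6$ of the second assertion of (B).

For the other dimensions we multiply by a factor that the canonical map can detect. Let $X=X_n$, let $d'\ge1$, and let $Z\subset\mathbb P^{d'+1}$ be the Fermat hypersurface of degree $d'+3$, with the complex conjugation $c_Z$. By adjunction $K_Z=\mathcal O_Z(1)$ is very ample; let $j:Z\to\mathbb P^N$ be the canonical embedding. The group $\operatorname{Aut}(Z)$ is finite: it is a closed subgroup of $\operatorname{Aut}(\mathbb P^N)$, and its Lie algebra $H^0(T_Z)$ is Serre dual to $H^{d'}(\Omega^1_Z\otimes K_Z)$, which vanishes by Nakano vanishing.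

Since $h^0(K_X)=h^0(K_Y)=1$, the K\"unneth formula gives $H^0(K_{X\times Z})\cong H^0(K_Z)$, and the canonical map of $X\times Z$ is $jp_Z$ on a dense open set, where $p_Z$ is the projection. An automorphism $\phi$ of $X\times Z$ acts linearly on $H^0(K_{X\times Z})$, so there is $\Psi\in\operatorname{Aut}(\mathbb P^N)$ with $jp_Z\phi=\Psi jp_Z$ on a dense open set, hence everywhere. Comparing images, $\Psi$ preserves $j(Z)$, so $p_Z\phi=\psi p_Z$ for a unique $\psi\in\operatorname{Aut}(Z)$, and $\phi\mapsto\psi$ is a homomorphism. If $\psi=\mathrm{id}$, then $\phi(x,z)=(\phi_z(x),z)$ with $\phi_z\in\operatorname{Aut}(X)$. The sets $\{z:\phi_z=a\}$, $a\in\operatorname{Aut}(X)$, are countably many Zariski closed subsets covering the irreducible variety $Z$, so by Baire's theorem one of them is $Z$. Thus the kernel of $\phi\mapsto\psi$ is $\operatorname{Aut}(X)\times\{\mathrm{id}\}$, and it has finite index.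

Consequently $\operatorname{Aut}(X\times Z)$ is countable, hence discrete, and it contains $N_n\times\{\mathrm{id}\}$ with finite index; it is finitely generated for $n=2$ and finitely presented for $n=3$. The antiholomorphic involutions $\theta_m\times c_Z$ are pairwise non-conjugate under $N_n\times\{\mathrm{id}\}$ by Lemma~\ref{lem:theta}, so $X\times Z$ has infinitely many real forms by Lemma~\ref{lem:index}. The varieties $X_2\times Z$ cover all $d\ge5$ and the varieties $X_3\times Z$ all $d\ge7$. \qed

\section{A family of K3 surfaces with two elliptic fibrations}\label{sec:family}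

It remains to prove Proposition~\ref{prop:K3}. We take for $S$ a double cover $w^2=f(s,t)$ of $\mathbb P^1\times\mathbb P^1$; the coordinates $s$ and $t$ are elliptic fibrations. The curves $C$ and $D$ will be two components of a triangular fiber of $t$, and $g$ a translation of this fibration. The curve $C$ will also be a section of $s$, and the inversion $\iota$ of that fibration will twist the evident complex conjugation into the involution $\tau$. To bound $\Gamma^\tau$ we must know how $\iota$ acts on all of $NS(S)$, so we need real equations for which $NS(S)$ is no larger than what we see.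

\subsection{The branch curves}

Let $f(s,t)=\sum_{0\le i,j\le4}f_{ij}s^it^j$, regarded as a section of $\mathcal O(4,4)$ on $\mathbb P^1\times\mathbb P^1$; near $s=\infty$ its local equation is $f/s^4$ in the coordinate $1/s$, and likewise for $t$. We impose
\begin{equation}\label{eq:f}
f(s,0)=s^2(s-1)^2,\qquad f_{01}=0,\qquad\sum_jf_{4j}t^j=k(t)^2,\quad k=1+k_1t+k_2t^2 .
\end{equation}
The first condition splits the preimage of $\{t=0\}$ into two curves, the second creates a node at $(0,0)$, whose resolution supplies a third, and the last splits the preimage of $\{s=\infty\}$ into two sections of $t$. The free parameters are $k_1,k_2$ and the fifteen $f_{ij}$ with $0\le i\le3$, $1\le j\le4$, $(i,j)\ne(0,1)$; they form $\mathbb A^{17}$. Write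
\[
f=s^2(s-1)^2+t\,h(s,t),\qquad h(s,0)=s\,c(s),\qquad c(s)=f_{11}+f_{21}s+f_{31}s^2+2k_1s^3 .
\]
Then $c(1)=h(1,0)=f_t(1,0)$, and the quadratic part of $f$ at $(0,0)$ is $s^2+f_{11}st+f_{02}t^2$. Let $\mathcal P\subset\mathbb A^{17}$ be the set where
\begin{itemize}
\item[(i)] $f_{11}^2\ne4f_{02}$, so that $(0,0)$ is an ordinary node of $\{f=0\}$, and this curve is smooth elsewhere;
\item[(ii)] $f_{11}f_{02}k_1c(1)\ne0$, and the three roots $s_1,s_2,s_3$ of $c$ are distinct (they are different from $0$ and $1$);
\item[(iii)] $\zeta:=(f_{11}^2-4f_{02})/c(1)^2\ne\pm1$.
\end{itemize}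
Condition (i) makes $S$ a K3 surface, $c(1)\neq 0$ makes the fiber $t=0$ a triangle, and the rest of (ii) and (iii) are used only in Section~\ref{sec:c}, where $\zeta$ turns out to be $\lambda(g)$.

\begin{lemma}\label{lem:P}
The set $\mathcal P$ is Zariski open and nonempty, and it contains real points.
\end{lemma}

\begin{proof}
Conditions (ii), (iii) and $f_{11}^2\ne4f_{02}$ together define a nonempty open set, so it suffices to show that (i) is open and nonempty; real points then exist because $\mathbb R^{17}$ is Zariski dense in $\mathbb A^{17}$.

\emph{Open.} Let $\mathcal P_0=\{f_{11}^2\ne4f_{02}\}$, and let $\mathcal S\subset\mathcal P_0\times\mathbb P^1\times\mathbb P^1$ be the closed set of singular points of the curves $\{f=0\}$. It contains the closed set $\mathcal P_0\times\{(0,0)\}$. Since the Hessian of $f$ at $(0,0)$ is invertible, the implicit function theorem shows that near this section the equations $f_s=f_t=0$ have no other solution. So the rest of $\mathcal S$ is closed, its image in $\mathcal P_0$ is closed by properness, and (i) is the complement of this image.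

\emph{Nonempty.} Fix $k$ of degree $2$ with distinct roots $t_1,t_2$; they are nonzero. Consider the linear system spanned by $f^0=s^4k^2-2s^3+s^2$ and the fifteen monomials $s^it^j$ above; its members with coefficient $1$ at $f^0$ are the forms \eqref{eq:f} with this $k$. The monomial $t^4$ vanishes only on $\{t=0\}\cup\{s=\infty\}$, where $f^0$ restricts to $s^2(s-1)^2$ and $k^2$. So the base points lie among $(0,0)$, $(1,0)$, $(\infty,t_1)$, $(\infty,t_2)$, and by Bertini's theorem the general member is smooth elsewhere. At $(1,0)$ we have $f_t=c(1)$. At $(\infty,t_l)$ the derivative of $f/s^4$ with respect to $1/s$ is $-2+\sum_{j\ge1}f_{3j}t_l^j$. As $t_l\neq0$, these three expressions are nonzero for general coefficients.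
\end{proof}

\subsection{Five curves}

For a parameter in $\mathcal P$ let $\bar S$ be the double cover $w^2=f(s,t)$ of $\mathbb P^1\times\mathbb P^1$. Its only singularity is an $A_1$-point at $s=t=w=0$; let $S$ be the blow-up of this point. Then $K_{\bar S}$ is the pull-back of $\mathcal O(-2,-2)\otimes\mathcal O(2,2)$, the resolution of an $A_1$-point is crepant, and $h^1(\mathcal O_S)=h^1(\mathcal O)+h^1(\mathcal O(-2,-2))=0$; so $S$ is a K3 surface. Blowing up the section of $A_1$-points gives a smooth projective family over $\mathcal P$. A general fiber of $s$ or $t$ is a double cover of $\mathbb P^1$ branched at four points, so $s,t:S\to\mathbb P^1$ are elliptic fibrations. Let $F$ and $G$ be their fiber classes. Define smooth rational curves on $S$: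
\begin{itemize}
\item $D$, the exceptional curve, is the conic $w^2=s^2+f_{11}st+f_{02}t^2$ in $\mathbb P^2_{[s:t:w]}$;
\item $C$ and $B$ are the strict transforms of $\{t=0,\ w=s(s-1)\}$ and $\{t=0,\ w=-s(s-1)\}$, which are graphs over $\mathbb P^1_s$;
\item $\Sigma$ and $\Sigma'$ are $\{s=\infty,\ w/s^2=k(t)\}$ and $\{s=\infty,\ w/s^2=-k(t)\}$, which are graphs over $\mathbb P^1_t$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,draw,minimum size=7mm,inner sep=1pt}]
\node[v] (D) at (0,0) {$D$};
\node[v] (C) at (2,1) {$C$};
\node[v] (B) at (2,-1) {$B$};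
\node[v] (S) at (4.5,1) {$\Sigma$};
\node[v] (T) at (4.5,-1) {$\Sigma'$};
\draw (D) -- node[above left] {$p$} (C);
\draw (D) -- node[below left] {$b$} (B);
\draw (C) -- node[right] {$q$} (B);
\draw (C) -- (S);
\draw (B) -- (T);
\draw (S) to[bend left=25] (T);
\draw (S) to[bend right=25] (T);
\end{tikzpicture}
\caption{Five $(-2)$-curves on the K3 surface $w^2=f(s,t)$. Vertices are curves, and the number of edges between two vertices is their intersection number. The triangle $C,D,B$, with intersection points $p,b,q$, is the fiber $t=0$, and $\Sigma+\Sigma'$ is the fiber $s=\infty$. The curves $C,B$ are sections of $s$, and $\Sigma,\Sigma'$ are sections of $t$.}\label{fig:curves}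
\end{figure}

\begin{lemma}\label{lem:curves}
The intersection numbers of $C,D,B,\Sigma,\Sigma'$ are those of Figure~\ref{fig:curves}, and $F\cdot C=F\cdot B=1$, $F\cdot D=F\cdot\Sigma=F\cdot\Sigma'=0$. The fiber $t=0$ is $\Theta=C+D+B$, and its components meet pairwise transversally at three distinct points
\[
p=C\cap D=[1:0:-1],\qquad b=B\cap D=[1:0:1],\qquad q=C\cap B\ \text{ over }(s,t)=(1,0).
\]
At $q$ the functions $s-1,w$ are local coordinates. The fiber $s=\infty$ is $\Sigma+\Sigma'$. The only component of the fiber $s=0$ that meets $C$ is $D$.
\end{lemma}

\begin{proof}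
\emph{At the node.} In $\bar S\subset\mathbb A^3$ the images of $C$ and $B$ are smooth arcs through the origin with tangent directions $(1,0,-1)$ and $(1,0,1)$. The strict transform of a smooth arc meets the exceptional divisor of the blow-up of $\mathbb A^3$ once, transversally, at its tangent direction, and this divisor cuts out $D$ on $S$ with multiplicity one. So $C\cdot D=B\cdot D=1$, at $p$ and $b$. The linear forms $s$ and $t$ do not vanish identically on the conic $D$, so the functions $s$ and $t$ vanish to order exactly one along $D$.

\emph{At $q$.} Over $s=0$ the curves $C$ and $B$ pass through $p\neq b$, and over $s=\infty$ they have $w/s^2=\pm1$; so they meet only over $(1,0)$. There $f_t=c(1)\neq0$, so $t$ is a function of the local coordinates $s-1,w$. As $h$ is a unit at $q$ and $th=(w-s(s-1))(w+s(s-1))$, the curves $C$ and $B$ are given locally by $w=\pm s(s-1)$, and they are transversal.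

\emph{At $s=\infty$.} The curves $\Sigma,\Sigma'$ miss $D$ and can meet $C,B$ only over $(\infty,0)$. There $f/s^4=1$, so $S$ has two sheets $w/s^2\approx\pm1$, each with coordinates $1/s,t$. On the upper sheet $\Sigma=\{1/s=0\}$ and $C=\{t=0\}$, and on the lower one the same equations give $\Sigma'$ and $B$. Hence $\Sigma\cdot C=\Sigma'\cdot B=1$ and $\Sigma\cdot B=\Sigma'\cdot C=0$.

\emph{Fibers.} The cover is unramified over the general points of $\{t=0\}$ and $\{s=\infty\}$, so these fibers are $C+B+D$ and $\Sigma+\Sigma'$. The numbers involving $F$ follow, since $C,B$ are sections of $s$ and $D,\Sigma,\Sigma'$ lie in fibers; and $0=F\cdot\Sigma=-2+\Sigma\cdot\Sigma'$. Finally, the fiber $s=0$ is $D+D'$ with $D'$ effective and not containing $D$ or $C$, and $C\cdot D'=C\cdot F-C\cdot D=0$, so $C\cap D'=\emptyset$.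
\end{proof}

\subsection{The inversion $\iota$}

An elliptic fibration with a chosen section makes the generic fiber an elliptic curve over the function field of the base, whose rational points are the sections. Inversion and translation by a section are birational self-maps of $S$ over the base, hence automorphisms by (K4). Let $\iota$ be the inversion of the fibration $s$ with zero section $C$.

\begin{lemma}\label{lem:iota}
The involution $\iota$ lies in $\Gamma$. The classes $F,C,D,\Sigma'$ are fixed by $\iota_*$, the class $B$ is not, and $F,C,D,\Sigma',B$ are linearly independent in $NS(S)$.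
\end{lemma}

\begin{proof}
The map $\iota$ preserves every fiber of $s$ and the section $C$, so it fixes $C$ pointwise. It therefore preserves a fiber component that is the only one in its fiber to meet $C$. By Lemma~\ref{lem:curves}, $\iota D=D$ and $\iota\Sigma=\Sigma$, hence $\iota\Sigma'=\Sigma'$. If $xF+yC+zD+e\Sigma'=0$, then intersecting with $F$, then $D$, then $\Sigma'$ gives $y=0$, $-2z=0$, $-2e=0$, and so $x=0$.

Suppose $\iota_*[B]=[B]$. Then $\iota B=B$ by (K2), and the section $B$ is fixed pointwise. The differential of $\iota$ at $q$ fixes the independent directions $T_qC$ and $T_qB$, so it is the identity. An automorphism of finite order is linearizable at a fixed point, so $\iota$ is the identity near $q$, which is false for the inversion of elliptic curves. Hence $B$ is not in the span of the fixed classes $F,C,D,\Sigma'$.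
\end{proof}

\subsection{A real surface of Picard number five}

So $\rho(S)\ge5$ throughout the family. A count suggests equality in general: the $17$ parameters, less the $2$ of the M\"obius maps in $t$ that fix $0$, leave $15=20-5$ moduli. We make this precise, and then pass to real parameters by a Baire argument.

\begin{lemma}\label{lem:rho}
There is a real parameter in $\mathcal P$ for which $\rho(S)=5$.
\end{lemma}

\begin{proof}
Let $U\subset\mathcal P$ be a small polydisc centered at a real point. Identify the lattices $H^2(S_a,\mathbb Z)$, $a\in U$, with a fixed lattice $\Lambda$ by parallel transport, and choose $2$-forms $\omega_a$ depending holomorphically on $a$. For $\alpha\in\Lambda$ the function $a\mapsto\alpha\cdot\omega_a$ is holomorphic; let $Z_\alpha$ be its zero set, so that $NS(S_a)=\{\alpha:a\in Z_\alpha\}$. Let $M_{\rm gen}=\{\alpha:Z_\alpha=U\}$, of rank $r$. The classes of Lemma~\ref{lem:iota} are constant in $\Lambda$, so $r\ge5$. Also $M_{\rm gen}$ contains $F+G$, of square $4$, so it is nondegenerate by (K1).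

\emph{Claim: $r=5$.} Suppose $r\ge6$. The period map $a\mapsto[\omega_a]$ takes values in the smooth quadric $\{x^2=0\}\subset\mathbb P(M_{\rm gen}^\perp\otimes\mathbb C)$, of dimension $20-r\le14$. Near a point of maximal rank its fibers are manifolds of dimension at least $3$, so it is constant on a connected $3$-dimensional complex submanifold $A\subset U$. The differential of the period map is the Kodaira--Spencer map followed by the injective map $H^1(T)\to H^1(\Omega^1)$ given by contraction with $\omega$ (local Torelli), so the Kodaira--Spencer map of the family over $A$ vanishes. By a theorem of Kodaira and Spencer, a family with vanishing Kodaira--Spencer map and constant $h^1(T)$ is locally trivial. After shrinking $A$ to a ball around a point $0$, we obtain isomorphisms $S_a\cong S_0$, $a\in A$, compatible with the identifications with $\Lambda$.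

Under these isomorphisms the curves $C,D,B,\Sigma$ of $S_a$ go to those of $S_0$, by (K2). The line bundles $F$ and $G$ also correspond, and their complete linear systems are the pencils defined by $s$ and $t$, since the fibers are connected. So the functions $s_a,t_a$, viewed on $S_0$, differ from $s_0,t_0$ by M\"obius maps. Both $s_a$ and $s_0$ are $0$ on $D$, $\infty$ on $\Sigma$ and $1$ at $C\cap B$, so $s_a=s_0$. Both $t_a$ and $t_0$ vanish on $\Theta$, so $t_a=\mu(t_0)$ with $\mu(t)=\xi t/(1+\eta t)$, $\xi\neq0$. The branch curve of $(s_a,t_a)$ is $\{f_a=0\}$, and it is the image of $\{f_0=0\}$ under $\mathrm{id}\times\mu$. Therefore $(1+\eta t)^4f_a(s,\mu(t))$ is a constant multiple of $f_0(s,t)$, and setting $t=0$ shows that the constant is $1$. Inverting $\mu$,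
\[
f_a(s,t)=\xi^{-4}(\xi-\eta t)^4\,f_0\bigl(s,\,t/(\xi-\eta t)\bigr).
\]
The parameter $a$ is a polynomial in the coefficients of $f_a$, as $k_1=f_{41}/2$ and $k_2=(f_{42}-k_1^2)/2$. So $A$ lies in the image of a holomorphic map $\mathbb C^*\times\mathbb C\to\mathbb C^{17}$. Such an image has zero $6$-dimensional Hausdorff measure and cannot contain a complex $3$-manifold. This proves the claim.

A holomorphic function on $U$ that vanishes on a nonempty open subset of $U\cap\mathbb R^{17}$ has all its derivatives zero at a point, so it vanishes identically. Hence for each of the countably many $\alpha\notin M_{\rm gen}$ the closed set $Z_\alpha\cap\mathbb R^{17}$ has empty interior in $U\cap\mathbb R^{17}$. By Baire's theorem some real $a\in U$ lies in none of them, and then $NS(S_a)=M_{\rm gen}$.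
\end{proof}

From now on $S$ is the surface given by such a real parameter. Thus $F,C,D,\Sigma',B$ is a basis of $NS(S)_{\mathbb Q}$.

\section{A real structure with finite centralizer}\label{sec:b}

Let $\tau_0$ be the lift to $S$ of $(s,t,w)\mapsto(\bar s,\bar t,\bar w)$. It preserves $C,D,B,\Sigma,\Sigma'$ and permutes the fibers of $s$ and those of $t$. An antiholomorphic involution acts on $NS(S)$ by taking images of divisors, and $\tau_0$ fixes the basis above, so it acts trivially on $NS(S)_{\mathbb Q}$. This involution is useless for (b): it preserves the fibration $t$ and the sections $\Sigma,\Sigma'$, so it commutes with the translation $g$ of Section~\ref{sec:c}, which has infinite order. We twist it by $\iota$.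

The map $\tau_0$ sends a smooth fiber of $s$ to another by an antiholomorphic bijection that respects the origins cut out by $C$. Such a map is a group isomorphism, so $\tau_0\iota=\iota\tau_0$ on a dense open set, hence on $S$. Therefore
\[
\tau=\tau_0\iota
\]
is an antiholomorphic involution with $\tau C=C$, $\tau D=D$ and $\tau_*=\iota_*$ on $NS(S)_{\mathbb Q}$.

\begin{proof}[Proof of Proposition~\ref{prop:K3}(b)]
We look for a class of positive square fixed by a subgroup of finite index of $\Gamma^\tau$. By Lemma~\ref{lem:iota} and $\rho=5$, the fixed space of $\iota_*$ is exactly $V=\langle F,C,D,\Sigma'\rangle_{\mathbb Q}$. Let $W\subset V$ be the subspace orthogonal to $C$ and $D$. For $xF+yC+zD+e\Sigma'$ the two conditions read $x-2y+z=0$ and $y-2z=0$. So $W$ is spanned by $\Sigma'$ and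
\[
u=3F+2C+D,\qquad u\cdot\Sigma'=0,\qquad u^2=3\,u\cdot F=6 .
\]
An element $\gamma\in\Gamma^\tau$ acts on $NS(S)$ by an isometry that commutes with $\tau_*=\iota_*$ and fixes $C$ and $D$, so it preserves $V$ and $W$. This alone is not enough, since the form $6x^2-2y^2$ on $W$ has the isometry $(x,y)\mapsto(2x+y,3x+2y)$ of infinite order. The curve $\Sigma'$ rules such isometries out.

At most two $(-2)$-curves have their class in $W$. Indeed, two distinct ones $R,R'$ have non-proportional classes: both have positive degree for an ample class $H$, and $R=xR'$ with $x>0$ would give $R\cdot R'<0$. Three of them lie in the open half-plane of $W_{\mathbb R}$ where $H$ is positive, so one is a positive combination of the others, $R_2=xR_1+yR_3$, and then $R_2^2=xR_1\cdot R_2+yR_3\cdot R_2\ge0$, a contradiction.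

The group $\Gamma^\tau$ permutes these curves, so a subgroup $\Gamma'$ of index at most $2$ preserves $\Sigma'$. It preserves the line $\mathbb Qu$, the orthogonal complement of $\Sigma'$ in $W$, so it sends $u$ to $\pm u$, and in fact to $u$, because $u$ is effective and nonzero. The lattice $u^\perp\subset NS(S)$ is negative definite, so it has finitely many isometries, and $\mathbb Zu\oplus u^\perp$ has finite index in $NS(S)$. Hence $\Gamma'$ has finite image in $O(NS(S))$, and it is finite by (K5).
\end{proof}

\section{A translation with real multiplier}\label{sec:c}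

Consider the fibration $t$ with zero section $\Sigma$. We recall how the group law extends to the singular fiber $\Theta$, a cycle of three rational curves (Kodaira type $I_3$). The open set of $S$ where $t$ is smooth is a group scheme over $\mathbb P^1$, the N\'eron model. Its fiber $\Theta^\#=\Theta\setminus\{p,b,q\}$ is a commutative group with component group $\mathbb Z/3$ and identity component $C^\#=C\setminus\{p,q\}\cong\mathbb C^*$, the component that meets $\Sigma$. Restriction of sections to $\Theta^\#$ is a homomorphism, and translation by a section acts on $\Theta^\#$ as translation by the point where it meets $\Theta$.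

The section $\Sigma'$ meets $B$, so translation by it rotates the triangle. Let $\Xi$ be the section that is three times $\Sigma'$ in the group of sections, and let $g$ be the translation by $\Xi$. Then $\Xi$ meets $\Theta$ at a point $e\in C^\#$, so $g$ preserves $C$, $D$ and $B$, and $g\in\Gamma$. The function $z=s/(s-1)$ on $C$ is $0$ at $p$, $\infty$ at $q$ and $1$ at the origin $\Sigma\cap C$, where $s=\infty$. The only automorphisms of the variety $\mathbb C^*$ that fix $1$ are $z\mapsto z^{\pm1}$, so $z:C^\#\to\mathbb C^*$ is a group isomorphism. Thus $g$ acts on $C$ by $z\mapsto z(e)z$, and since $z$ is a local coordinate at $p$,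
\[
\lambda(g)=z(e).
\]
Part (c) of Proposition~\ref{prop:K3} follows from the next lemma, as $\zeta$ is real, nonzero by (i) and different from $\pm1$ by (iii).

\begin{lemma}\label{lem:zeta}
$z(e)=\zeta=(f_{11}^2-4f_{02})/c(1)^2$.
\end{lemma}

The point $e$ is determined by a linear equivalence on $S$, which we restrict to $\Theta$. If $\Pi$ is a divisor supported on $\Theta^\#$ and $\mathcal O_\Theta(\Pi)$ is trivial, then a generator of $\mathcal O_\Theta(-\Pi)$ is a triple of rational functions $\Psi_C,\Psi_D,\Psi_B$ on the components, with divisors the restrictions of $\Pi$, that take equal, finite, nonzero values at each node. Each function is determined by its divisor up to a constant, and going once around the triangle eliminates the constants and leaves one equation. The difficulty is that the linear equivalence involves components of $\Theta$ itself, which do not restrict to divisors on $\Theta^\#$; Step~2 moves them away by an explicit rational function.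

\begin{proof}
\emph{Step 1: the linear equivalence.} By the definition of the group law, $\Xi-\Sigma\sim3(\Sigma'-\Sigma)$ on the generic fiber of $t$. So on $S$ the two sides are linearly equivalent up to components of fibers. Components of other fibers are disjoint from $\Theta$, hence
\[
\mathcal O_\Theta(\Xi-\Sigma)\cong\mathcal O_\Theta(3\Sigma'-3\Sigma+n_CC+n_DD+n_BB)
\]
for some integers $n_C,n_D,n_B$. Both $\Xi$ and $\Sigma$ meet $\Theta$ once, on $C$, so the left side has degree $0$ on each component. The degrees of the right side on $C,D,B$ give
\[
-3-2n_C+n_D+n_B=0,\qquad n_C-2n_D+n_B=0,\qquad3+n_C+n_D-2n_B=0,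
\]
with solutions $(-1,0,1)+\mathbb Z(1,1,1)$. As $\Theta$ is linearly equivalent to a disjoint fiber, $\mathcal O_\Theta(\Theta)$ is trivial, and
\begin{equation}\label{eq:step1}
\mathcal O_\Theta(\Xi-\Sigma)\cong\mathcal O_\Theta(3\Sigma'-3\Sigma+B-C).
\end{equation}

\emph{Step 2: moving $B-C$.} Put $\eta_+=w-s(s-1)$ and $\eta_-=w+s(s-1)$, so that $\eta_+$ vanishes on $C$, $\eta_-$ vanishes on $B$, and $\eta_+\eta_-=th$. Let $\varphi=\eta_+/\eta_-$. For a component $C$ or $B$ and a value $\sigma$ of $s$ write $\sigma_C$, $\sigma_B$ for the corresponding points. We claim that on a neighborhood of $\Theta$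
\begin{equation}\label{eq:div}
\operatorname{div}\varphi=C-B+H_+-H_-,
\end{equation}
where $H_\pm$ are effective divisors that contain no component of $\Theta$, avoid its nodes, and restrict to
\[
H_+|_\Theta=\sum_i(s_i)_C+d_+,\qquad H_-|_\Theta=\sum_i(s_i)_B+d_-,\qquad d_\pm=[f_{02}:-f_{11}:\mp f_{02}]\in D .
\]
We check this near each point of $\Theta$.
\begin{itemize}
\item At a point of $C$ with $s\ne0,1,\infty$, the function $\eta_-=2s(s-1)$ is nonzero and $s,t$ are local coordinates, so $\operatorname{div}\varphi=\operatorname{div}t+\operatorname{div}h=C+\operatorname{div}h$. The restriction $h(s,0)=s\,c(s)$ has simple zeros at the $s_i$ and no others in this range. At such a point of $B$ the function $\eta_+=-2s(s-1)$ is nonzero and $\operatorname{div}\varphi=-B-\operatorname{div}h$.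
\item At $\infty_C$ we have $(\eta_+/s^2)(\eta_-/s^2)=t\cdot h/s^4$ with $\eta_-/s^2=2$ and $h/s^4=f_{41}=2k_1\ne0$, so $\operatorname{div}\varphi=C$. At $\infty_B$ we have $\eta_+/s^2=-2$, so $\operatorname{div}\varphi=-B$.
\item At $q$, in the coordinates $s-1,w$, the functions $\eta_+$ and $\eta_-$ are reduced equations of $C$ and $B$.
\item Along $D$, write the conic as $(w+s)(w-s)=t(f_{11}s+f_{02}t)$. The linear part of $\eta_+$ at the node is $w+s$, so $\eta_+$ vanishes to order one along $D$, and $\operatorname{div}\eta_+-D$ restricts to $D$ as the intersection with the line $w+s=0$. This is $p+d_+$, two distinct points as $f_{11}\neq0$. The divisor $\operatorname{div}\eta_+-D$ contains $C$, which accounts for $p$, so it is $C+H_+$ with $H_+|_D=d_+$. The linear part of $\eta_-$ is $w-s$, the line $w-s=0$ cuts out $b+d_-$, and $\operatorname{div}\eta_-=D+B+H_-$ with $H_-|_D=d_-$. The four points $p,b,d_+,d_-$ are distinct because $f_{11}f_{02}\ne0$. In $\varphi$ the two copies of $D$ cancel.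
\end{itemize}
By \eqref{eq:div}, $\mathcal O_\Theta(B-C)\cong\mathcal O_\Theta(H_+-H_-)$. Since $\Sigma\cap\Theta=\infty_C$ and $\Sigma'\cap\Theta=\infty_B$, the isomorphism \eqref{eq:step1} says that $\mathcal O_\Theta(\Pi)$ is trivial for
\[
\Pi=\Bigl(\sum_i(s_i)_C-e-2\,\infty_C\Bigr)+\bigl(d_+-d_-\bigr)+\Bigl(3\,\infty_B-\sum_i(s_i)_B\Bigr).
\]

\emph{Step 3: going around the triangle.} Write $e$ also for the $s$-coordinate of $e$. Up to constants, $\Psi_C=c(s)/(s-e)$, or $c(s)$ if $e=\infty$, and $\Psi_B=1/c(s)$. On $C$ and $B$ the node with $D$ is $s=0$ and $q$ is $s=1$, and $c(0)=f_{11}$. Hence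
\[
\frac{\Psi_C(p)}{\Psi_C(q)}=\frac{f_{11}}{c(1)}\cdot\frac{e-1}{e}=\frac{f_{11}}{c(1)}\,z(e)^{-1},\qquad\frac{\Psi_B(b)}{\Psi_B(q)}=\frac{c(1)}{f_{11}},
\]
and the first formula also holds for $e=\infty$, where $z(e)=1$. On $D$ use the projection from $p$ as coordinate,
\[
y=\frac{w+s}{t}=\frac{f_{11}s+f_{02}t}{w-s}.
\]
The first expression gives $y(d_+)=0$, $y(b)=\infty$, $y(d_-)=-2f_{02}/f_{11}$, and the second gives $y(p)=-f_{11}/2$. So $\Psi_D=y/(y+2f_{02}/f_{11})$ up to a constant, and
\[
\frac{\Psi_D(p)}{\Psi_D(b)}=\frac{-f_{11}/2}{-f_{11}/2+2f_{02}/f_{11}}=\frac{f_{11}^2}{f_{11}^2-4f_{02}} .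
\]
Agreement at the three nodes gives $\dfrac{\Psi_C(p)}{\Psi_C(q)}=\dfrac{\Psi_D(p)}{\Psi_D(b)}\cdot\dfrac{\Psi_B(b)}{\Psi_B(q)}$, that is,
\[
\frac{f_{11}}{c(1)}\,z(e)^{-1}=\frac{f_{11}^2}{f_{11}^2-4f_{02}}\cdot\frac{c(1)}{f_{11}},
\]
and solving for $z(e)$ yields $\zeta$.
\end{proof}

\section{Finite presentation of $\Gamma$}\label{sec:a}

By the Torelli theorem, $\Gamma$ is, up to finite groups, the stabilizer of the ample cone in an arithmetic group $\mathcal G$ acting on $\{C,D\}^\perp$. Such a stabilizer may have infinite index, and a subgroup of infinite index need not inherit finite generation, as $\ker\lambda$ in Example~\ref{ex:free} shows. Because $\rho=5$, the group $\mathcal G$ acts on a hyperbolic plane. We show that the stabilizer is that of a convex region bounded by geodesics, that these geodesics have a tame image in the quotient surface, and hence that the region covers a space of finite topological type.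

\subsection{Reduction to a lattice}

Let $M=NS(S)$. The sublattice $\langle C,D\rangle$ is negative definite, so $M_0=\{C,D\}^\perp\subset M$ is an even lattice of signature $(1,2)$. Let $\mathcal C_0=\mathcal C\cap(M_0\otimes\mathbb R)$; then $\mathbb H^2=\mathcal C_0/\mathbb R_{>0}$ is the hyperbolic plane, whose geodesics are the nonempty sets $\nu^\perp\cap\mathcal C_0$, $\nu\ne0$, modulo scaling, and whose boundary points are the isotropic lines. Let $O^+(M_0)\subset O(M_0)$ be the subgroup of index $2$ preserving $\mathcal C_0$. Let $\mathcal G'$ be the group of isometries of $M$ that fix $C$ and $D$ and preserve $\mathcal C$, and $\mathcal G\subset\mathcal G'$ the subgroup of finite index acting as $\pm1$ on $M^\vee/M$. As $\langle C,D\rangle\oplus M_0$ has finite index in $M$, restriction embeds $\mathcal G'$ in $O^+(M_0)$. The next lemma gives a supply of elements of $\mathcal G$.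

\begin{lemma}\label{lem:ext}
Let $K$ be a sublattice of a lattice $L$, and let $\kappa\in O(K)$ act trivially on $K^\vee/K$. Then the isometry $\kappa\oplus\mathrm{id}$ of $L_{\mathbb Q}=K_{\mathbb Q}\oplus K_{\mathbb Q}^\perp$ preserves $L$ and acts trivially on $L^\vee/L$.
\end{lemma}

\begin{proof}
For $x\in L^\vee$ the component $x_K\in K_{\mathbb Q}$ has the same products with $K$ as $x$, so $x_K\in K^\vee$. Thus $(\kappa^{\pm1}\oplus\mathrm{id})x-x=\kappa^{\pm1}x_K-x_K\in K\subset L$.
\end{proof}

Applied to $M_0\subset M$, the lemma shows that
\begin{equation}\label{eq:inG}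
\text{every element of $O^+(M_0)$ acting trivially on $M_0^\vee/M_0$ lies in $\mathcal G$.}
\end{equation}
So $\mathcal G$ has finite index in $O(M_0)$. It is a discrete group of isometries of $\mathbb H^2$, acting faithfully and properly discontinuously, with finite covolume by the theorem of Borel and Harish-Chandra. Let $\mathcal G_{\rm amp}\subset\mathcal G$ be the stabilizer of the ample cone.

\begin{lemma}\label{lem:reduction}
Every element of $\mathcal G_{\rm amp}$ is induced by an element of $\Gamma$. If $\mathcal G_{\rm amp}$ is finitely presented, so is $\Gamma$.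
\end{lemma}

\begin{proof}
Let $T=M^\perp\subset H^2(S,\mathbb Z)$. Since $H^2(S,\mathbb Z)$ is unimodular and $M$ is primitive, $H^2(S,\mathbb Z)/(M\oplus T)$ is the graph of an isomorphism $M^\vee/M\cong T^\vee/T$. If $\gamma\in\mathcal G_{\rm amp}$ acts on $M^\vee/M$ as $\varepsilon=\pm1$, then $\gamma\oplus\varepsilon\,\mathrm{id}_T$ acts on $M^\vee/M\oplus T^\vee/T$ as $\varepsilon$, preserves the graph, and so preserves $H^2(S,\mathbb Z)$. It sends $\omega\in T_{\mathbb C}$ to $\varepsilon\omega$ and preserves the ample cone. By (K7) it is induced by an automorphism, which preserves the curves $C,D$ by (K2).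

The image $\Gamma_M$ of $\Gamma$ in $O(M)$ thus contains $\mathcal G_{\rm amp}$, and it is contained in the stabilizer of the ample cone in $\mathcal G'$, in which $\mathcal G_{\rm amp}$ has index at most $[\mathcal G':\mathcal G]$. The kernel of $\Gamma\to\Gamma_M$ is finite by (K5).
\end{proof}

\subsection{Walls and the chamber}

The ample cone misses $\mathcal C_0$, but its closure has a face there, and $\mathcal G_{\rm amp}$ is visible on this face. Let $\delta$ be a root not in $\langle C,D\rangle_{\mathbb Q}$, and write $\delta=\alpha+\nu$ with $\alpha\in\langle C,D\rangle^\vee$ and $0\ne\nu\in M_0^\vee$. If $\delta^\perp$ meets $\mathcal C_0$, we call $\delta^\perp\cap\mathcal C_0=\nu^\perp\cap\mathcal C_0$, or its image in $\mathbb H^2$, a \emph{wall}. In this case $\nu^2<0$, since $\nu$ is orthogonal to a vector of positive square, and $\nu^2=-2-\alpha^2\ge-2$. The group $\mathcal G$ permutes the walls.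

\begin{lemma}\label{lem:walls}
\begin{itemize}
\item[(1)] A compact subset of $\mathcal C_0$ meets finitely many walls, and a compact subset of $\mathcal C$ meets $\delta^\perp$ for finitely many roots $\delta$.
\item[(2)] The walls form finitely many $\mathcal G$-orbits.
\end{itemize}
\end{lemma}

\begin{proof}
(1) For $x\in\mathcal C_0$ with $x^2=1$ let $Q_x(\nu)=-\nu^2+2(\nu\cdot x)^2$. Writing $\nu=(\nu\cdot x)x+\nu'$ with $\nu'\perp x$ gives $Q_x(\nu)=(\nu\cdot x)^2-\nu'^2$, so $Q_x$ is positive definite, and it is continuous in $x$. For $x$ in a compact set, $Q_x\ge\epsilon Q_{x_0}$ with a fixed $\epsilon>0$ and a fixed $x_0$. If the wall $\nu^\perp$ passes through $x$, then $Q_x(\nu)=-\nu^2\le2$, so $Q_{x_0}(\nu)\le 2/\epsilon$, which leaves finitely many $\nu\in M_0^\vee$. For roots, the same form on $M_{\mathbb R}$ has $Q_x(\delta)=2$ when $\delta\cdot x=0$.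

(2) Rescale the form so that $L=M_0^\vee$ becomes a lattice; then $O(L)=O(M_0)$, and the vectors $\nu$ defining walls have finitely many possible squares, all nonzero. As $\mathcal G$ has finite index in $O(L)$, it suffices to show that the vectors $\nu\in L$ of a given square $n\ne0$ form finitely many $O(L)$-orbits. Let $K=\nu^\perp\cap L$. If $x\in L$ and $x\cdot\nu=nj$ with $j\in\mathbb Z$, then $x-j\nu\in K$; so $\mathbb Z\nu\oplus K$ has index at most $|n|$ in $L$. From $|n|\,|\operatorname{disc}K|=[L:\mathbb Z\nu\oplus K]^2|\operatorname{disc}L|$ we get $|\operatorname{disc}K|\le|n|\,|\operatorname{disc}L|$. By reduction theory there are finitely many lattices of rank $2$ and bounded discriminant up to isometry. Fix a model $K_0$ in each class, and let $\nu_0$ be a generator of a rank one lattice with $\nu_0^2=n$. An isometry $K\cong K_0$ gives an isometry $\chi:\mathbb Z\nu\oplus K\to\mathbb Z\nu_0\oplus K_0$ with $\nu\mapsto\nu_0$, and $\chi_{\mathbb Q}(L)$ is one of the finitely many subgroups of $(\mathbb Z\nu_0\oplus K_0)_{\mathbb Q}$ containing $\mathbb Z\nu_0\oplus K_0$ with index at most $|n|$. If $\nu,\nu'$ lead to the same $K_0$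 and the same subgroup, then $\chi'^{-1}_{\mathbb Q}\chi_{\mathbb Q}\in O(L)$ sends $\nu$ to $\nu'$.
\end{proof}

Let $\Phi=\{y\in\mathcal C_0:y\cdot R>0\text{ for all $(-2)$-curves }R\ne C,D\}$.

\begin{lemma}\label{lem:chamber}
The convex cone $\Phi$ is a connected component of the complement of the walls in $\mathcal C_0$, every root orthogonal to a point of $\Phi$ lies in $\langle C,D\rangle$, and $\mathcal G_{\rm amp}$ is the stabilizer of $\Phi$ in $\mathcal G$.
\end{lemma}

\begin{proof}
\emph{$\Phi$ is nonempty.} For $H$ ample put $x=H+\beta C+\beta'D$ with $\beta=(2H\cdot C+H\cdot D)/3$ and $\beta'=(H\cdot C+2H\cdot D)/3$, both positive. Then $x\cdot C=H\cdot C-2\beta+\beta'=0$ and $x\cdot D=H\cdot D+\beta-2\beta'=0$. Further $x\cdot R\ge H\cdot R>0$ for curves $R\ne C,D$, and $x^2=x\cdot H>0$. So $x\in\Phi$.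

\emph{Roots orthogonal to $y\in\Phi$.} By (K1) and (K2), $y\cdot R>0$ for every irreducible curve $R\ne C,D$. If $\delta\cdot y=0$ for a root $\delta$, then one of $\pm\delta$ is effective and can contain only $C$ and $D$. In particular $\Phi$ meets no wall.

\emph{$\Phi$ is a component.} A $(-2)$-curve $R\ne C,D$ is not in $\langle C,D\rangle_{\mathbb Q}$: if $R=\beta C+\beta'D$, then $-3\beta=2R\cdot C+R\cdot D\ge0$ and $-3\beta'=R\cdot C+2R\cdot D\ge0$, so $R\cdot H\le0$. Hence $y\cdot R\ne0$ whenever $y\in\mathcal C_0$ lies on no wall. The signs of the numbers $y\cdot R$ are therefore constant on each component of the complement of the walls, so $\Phi$ is a union of components; being convex, it is exactly one.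

\emph{Stabilizers.} An element of $\mathcal G_{\rm amp}$ is induced by an element of $\Gamma$, so it permutes the $(-2)$-curves other than $C,D$ and preserves $\Phi$. Conversely let $\gamma\in\mathcal G$ preserve $\Phi$, and let $x\in\Phi$. For $x'\in\{x,\gamma x\}$, Lemma~\ref{lem:walls}(1) gives a convex neighborhood of $x'$ in $\mathcal C$ that meets $\delta^\perp$ only for roots $\delta\in\langle C,D\rangle$. Choose $\epsilon>0$ such that $x'-\epsilon(C+D)$ lies in this neighborhood for both $x'$. This vector has product $\epsilon$ with $C$ and with $D$. It is positive on every other $(-2)$-curve $R$, because $x'\cdot R>0$ and $R^\perp$ misses the neighborhood. By (K3) it lies in the ample cone. So $y=x-\epsilon(C+D)$ and $\gamma y=\gamma x-\epsilon(C+D)$ both lie in the ample cone. Since $\gamma$ permutes the components of $\mathcal C\setminus\bigcup_\delta\delta^\perp$, it preserves the ample cone.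
\end{proof}

\subsection{The quotient surface}

By Selberg's lemma $\mathcal G$ has a torsion-free subgroup $\mathcal G_1$ of finite index, which we take orientation preserving. Then $\mathcal Y=\mathbb H^2/\mathcal G_1$ is a complete hyperbolic surface of finite area. Recall the structure of such a surface: the fixed points of parabolic elements of $\mathcal G_1$ form finitely many orbits, the cusps; there are disjoint cusp neighborhoods, images of horoballs at these points, each isometric to $\{\operatorname{Im}\xi\ge r\}/(\xi\mapsto\xi+1)$ in the upper half-plane; and the complement of their interiors is compact. A geodesic in $\mathcal Y$ can in general wander and accumulate on itself. Walls do not, because they are rational.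

\begin{lemma}\label{lem:closed}
The image in $\mathcal Y$ of a wall $\ell$ is either a closed geodesic, or both ends of $\ell$ are fixed points of parabolic elements of $\mathcal G_1$.
\end{lemma}

\begin{proof}
Let $\ell=\nu^\perp$. The lattice $K=\nu^\perp\cap M_0$ has signature $(1,1)$, and the ends of $\ell$ are the two isotropic lines of $K_{\mathbb R}$.

Suppose $K$ has no nonzero isotropic vector. Then its discriminant is minus a non-square, and Pell's equation gives an isometry $\kappa$ of $K$ of infinite order. Isometries of determinant $-1$ of a plane of signature $(1,1)$ have order two, so $\kappa$ scales the isotropic lines by $\mu$ and $\mu^{-1}$ with $\mu\neq\pm1$. A power of $\kappa$ has $\mu>0$ and acts trivially on $K^\vee/K$. By Lemma~\ref{lem:ext} for $K\subset M_0$ and by \eqref{eq:inG}, its extension by the identity lies in $\mathcal G$, and a further power lies in $\mathcal G_1$. This element translates $\ell$ along itself, so the image of $\ell$ is a closed geodesic.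

Suppose $K$ has a nonzero isotropic vector. Then both isotropic lines are rational. Let $\mathbb R\mathbf e$ be one of them, $\mathbf e\in M_0$. Choose $\mathbf a\in\mathbf e^\perp\cap M_0$ not proportional to $\mathbf e$; then $\mathbf a^2<0$ by the signature, and $\mathbf a^2$ is even. Define
\[
E_{\mathbf a}(x)=x-(\mathbf a\cdot x)\,\mathbf e+(\mathbf e\cdot x)\,\mathbf a-\tfrac12\mathbf a^2(\mathbf e\cdot x)\,\mathbf e .
\]
Using $\mathbf e^2=\mathbf e\cdot\mathbf a=0$ we find
\[
E_{\mathbf a}(x)^2=x^2+(\mathbf e\cdot x)^2\mathbf a^2-2(\mathbf a\cdot x)(\mathbf e\cdot x)+2(\mathbf e\cdot x)(\mathbf a\cdot x)-\mathbf a^2(\mathbf e\cdot x)^2=x^2 .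
\]
The map $E_{\mathbf a}-1$ sends everything into $\langle\mathbf e,\mathbf a\rangle$, sends $\mathbf a$ to $-\mathbf a^2\mathbf e\neq0$ and $\mathbf e$ to $0$; so $E_{\mathbf a}$ is unipotent, of determinant one, and nontrivial. It moves elements of $M_0^\vee$ by elements of $M_0$, so it is an isometry of $M_0$ acting trivially on $M_0^\vee/M_0$. It preserves $\mathcal C_0$, since $E_{\mathbf a}(x)\cdot\mathbf e=x\cdot\mathbf e$ and the sign of $x\cdot\mathbf e$ distinguishes $\mathcal C_0$ from $-\mathcal C_0$. By \eqref{eq:inG} it lies in $\mathcal G$, and a power of it is a nontrivial unipotent, that is, parabolic, element of $\mathcal G_1$ fixing $\mathbb R\mathbf e$.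
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:K3}(a)]
Let $\Omega\subset\mathcal Y$ be the image of the union of the walls. This union is closed by Lemma~\ref{lem:walls}(1) and $\mathcal G_1$-invariant, so $\Omega$ is closed, and the complement of the walls in $\mathbb H^2$ is a covering space of $\mathcal Y\setminus\Omega$ with group $\mathcal G_1$. By Lemma~\ref{lem:chamber}, $\Phi/\mathbb R_{>0}$ is a component of this covering space, it is simply connected because it is convex, and its stabilizer is $\mathcal G_1\cap\mathcal G_{\rm amp}$. Hence $\mathcal G_1\cap\mathcal G_{\rm amp}\cong\pi_1(\mathcal Y_\Phi)$ for a component $\mathcal Y_\Phi$ of $\mathcal Y\setminus\Omega$. This group has finite index in $\mathcal G_{\rm amp}$. By Lemma~\ref{lem:reduction} it suffices to show that $\mathcal Y\setminus\Omega$ is homotopy equivalent to a finite simplicial complex.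

By Lemma~\ref{lem:walls}(2), $\Omega$ is the image of finitely many walls. Fix cusp neighborhoods as above. A wall of the second kind in Lemma~\ref{lem:closed} consists of a compact segment and two rays in the horoballs at its ends, and these rays map to vertical rays in cusp neighborhoods. Shrink the cusp neighborhoods to $V_i\cong S^1\times[0,\infty)$ that avoid the finitely many closed geodesics and images of compact segments. Then $\Omega\cap V_i$ is the product of a finite subset of $S^1$ with $[0,\infty)$. Let $\mathcal Y_c$ be the complement of the interiors of the $V_i$, a compact surface with boundary. Pushing each $V_i$ vertically onto its boundary circle gives a deformation retraction of $\mathcal Y\setminus\Omega$ onto $\mathcal Y_c\setminus\Omega$.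

The set $\Omega_c=\Omega\cap\mathcal Y_c$ is the image of finitely many compact geodesic segments of $\mathbb H^2$; subdividing, we may assume that each embeds in $\mathcal Y$. A given segment meets only finitely many $\mathcal G_1$-translates of the segments, each in a point or a subsegment. So $\Omega_c$ is a finite graph, which meets $\partial\mathcal Y_c$ in finitely many endpoints. Triangulate $\mathcal Y_c$ with $\Omega_c$ as a subcomplex. In the barycentric subdivision, a simplex whose vertices lie in $\Omega_c$ lies in $\Omega_c$. So each simplex is the join of its face in $\Omega_c$ and the face spanned by its other vertices, and moving along the join lines away from $\Omega_c$ retracts $\mathcal Y_c\setminus\Omega_c$ onto the finite subcomplex spanned by the vertices outside $\Omega_c$. The fundamental group of a component of a finite complex is finitely presented.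
\end{proof}

With Lemma~\ref{lem:curves} and Sections~\ref{sec:b} and~\ref{sec:c}, this completes the proof of Proposition~\ref{prop:K3}, and with it that of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{BHMS}
Bridson, Howie, Miller and Short, \emph{On the finite presentation of subdirect products and the nature of residually free groups}, Amer. J. Math. 135 (2013).

\bibitem{Problems}
\emph{Problems on algebraic dymanics and related topics} (title as printed),
\texttt{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/268853/1/2211-14.pdf}

\end{thebibliography}
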